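# Torsion in orbit arrangements

## 1. Two theorems on $\overline\Pi_\lambda$ and $V^\circ_{\mathcal A_\lambda}$

**Theorem A.** There is a partition $\lambda$ with all parts $\ge 2$ such that $\tilde H_8(\overline\Pi_\lambda;\mathbb Z)$ and $\tilde H_9(V^\circ_{\mathcal A_\lambda};\mathbb Z)$ each have a direct summand $\mathbb Z/2$.

**Theorem B.** Let $K$ be any finite simplicial complex with $t\ge 2$ vertices and let $B\ge\max(5,t+2)$. There is a partition $\lambda$ with all parts $\ge 2$ such that $\Sigma^{B-1}K$ is a homotopy retract of $\overline\Pi_\lambda$ and $\Sigma^{B}K$ is a homotopy retract of $V^\circ_{\mathcal A_\lambda}$.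

These theorems answer a question stated in the text "Subspace Arrangements" (https://www.math.ucdavis.edu/~deloera/MISC/LA-BIBLIO/trunk/Bjorner/Bjornersubspacearrangements.pdf).

**Conjecture.** For every partition $\lambda$ of $n$ with $\lambda_1\ge 2$, the spaces $\Pi_\lambda$ and $V^\circ_{\mathcal A_\lambda}$ have the homotopy type of a wedge of spheres.

The statement is known for hooks $(k,1,\dots,1)$ and for rectangles $(k,k,\dots,k)$ with $k\ge2$. A wedge of spheres has free reduced homology, so Theorem A says that the conjecture is false. Theorem A is Theorem B for $K$ the 6-vertex triangulation of the real projective plane, so our main work is Theorem B.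

A third result, Theorem C, computes both spaces as wedges when all parts are $\ge2$. It needs a complex that we have not defined yet, so it is stated and proved in Section 12. It is not used for A and B.

## 2. Shapes, joins, links and retracts

Let $\lambda=(\lambda_1\ge\dots\ge\lambda_p\ge1)$ be a partition of $n\geq 1$ with $\lambda_1\ge2$. A set partition $\pi$ of $[n]=\{1,\dots,n\}$ has shape $\lambda$ if its block sizes, in weakly decreasing order, are $\lambda_1,\dots,\lambda_p$. Put
$$W_\pi=\{x\in\mathbb R^n:\ x_i=x_j\text{ whenever } i,j \text{ lie in the same block of }\pi\}.$$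

**Definition (orbit arrangement).** $\mathcal A_\lambda$ is the set of all $W_\pi$ with $\pi$ of shape $\lambda$; these are the images of one such subspace under permutations of the coordinates. Further $V_{\mathcal A_\lambda}=\bigcup_{W\in\mathcal A_\lambda}W$, and its link is $V^\circ_{\mathcal A_\lambda}=V_{\mathcal A_\lambda}\cap S^{n-1}$.

**Definition ($\Pi_\lambda$).** $\Pi_n$ is the lattice of set partitions of $[n]$, ordered by refinement: $\pi\le\pi'$ if $\pi$ refines $\pi'$. Since $W_\pi\cap W_{\pi'}=W_{\pi\vee\pi'}$, the intersection lattice of $\mathcal A_\lambda$ is the subposet $\Pi_\lambda\subset\Pi_n$ of all joins of partitions of shape $\lambda$, together with the partition $\hat0$ into singletons. Its proper part $\overline\Pi_\lambda$ is $\Pi_\lambda$ without its minimum $\hat 0$ and maximum $\hat1$.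

The order complex of a poset has the finite chains of the poset as simplices, and topological statements about a poset refer to it. The face poset of a complex is the poset of its nonempty simplices; the order complex of the face poset is the barycentric subdivision $\mathrm{sd}$. All simplicial complexes contain the empty face, and $\{\emptyset\}$ is regarded as the sphere $S^{-1}$. A wedge of spheres may have spheres of different dimensions, and the empty wedge, a point, is allowed.

*Example: $\lambda=(2,2)$.* There are three partitions of shape $\lambda$, namely $12|34$, $13|24$, $14|23$, and any two of them have join $\hat 1$. So $\overline\Pi_\lambda$ is three points, that is $S^0\vee S^0$. The three subspaces are planes in $\mathbb R^4$ through the line $\ell=\mathbb R(1,1,1,1)$. Modulo $\ell$ they are three lines in $\mathbb R^3$, which meet the unit sphere in six points, and $V^\circ$ consists of three circles through the two points of $\ell\cap S^3$: it is the suspension of six points.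

We write $\Sigma$ for unreduced suspension, with $\Sigma^k\{\emptyset\}=S^{k-1}$.

**Definition (homotopy retract).** $X$ is a homotopy retract of $Y$ if there are maps $X\to Y\to X'$ whose composite is a homotopy equivalence, where $X'\simeq X$.

*Example.* $X$ is a homotopy retract of $X\vee Z$: include $X$, then collapse $Z$.

The relation is preserved by $\Sigma$. It is transitive: given $X\to Y\to X'$ and $Y\to Z\to Y'$ as in the definition, let $q:Y'\to Y$ be a homotopy inverse of the composite $Y\to Y'$; then $X\to Y\to Z\to Y'\xrightarrow{q}Y\to X'$ is homotopic to $X\to Y\to X'$, a homotopy equivalence. It also does not change if $Y$ is replaced by a homotopy equivalent space. Finally, if $X$ is a homotopy retract of $Y$, then $\tilde H_*(X)\to\tilde H_*(Y)\to\tilde H_*(X')$ is an isomorphism, so $\tilde H_*(X;\mathbb Z)$ is a direct summand of $\tilde H_*(Y;\mathbb Z)$. Thus torsion in $\tilde H_*(X;\mathbb Z)$ prevents $Y$ from being a wedge of spheres.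

We use the following textbook facts.

- Joins: $S^a*S^b\cong S^{a+b+1}$, also for dimension $-1$; $S^{k-1}*L\cong\Sigma^kL$; the join of a contractible complex with any complex is contractible.
- The order complex of the nonempty proper subsets of an $m$-element set ($m\ge1$) is the barycentric subdivision of the boundary of a simplex with $m$ vertices, hence a sphere $S^{m-2}$.
- Collapsing a contractible subcomplex is a homotopy equivalence.
- $S^d$ is $(d-1)$-connected, and a map from the boundary of an $r$-ball into an $(r-1)$-connected space extends to the ball.
- Quillen's fiber lemma (Quillen, Adv. Math. 28 (1978), Prop. 1.6): if $f:P\to P'$ is an order-preserving map of finite posets and $f^{-1}(P'_{\le q})$ is contractible for every $q\in P'$, then $f$ is a homotopy equivalence.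

## 3. Replacing set partitions by sums of parts

From now on $\lambda$ has $p\ge2$ parts, all $\ge2$. Since we are after a counterexample, we may restrict to such $\lambda$.

**Step 1: the elements of $\overline\Pi_\lambda$.** This step removes the word "join". We claim that $\Pi_\lambda\setminus\{\hat0\}$ is the set of all partitions coarser than or equal to one of shape $\lambda$. A join of partitions of shape $\lambda$ is certainly of this kind. Conversely let $\pi\ge\rho$ with $\rho$ of shape $\lambda$, and let $x\ne y$ lie in one block $C$ of $\pi$. The set $C$ is a union of blocks of $\rho$, all of size $\ge2$. So some permutation of $C$ carries $\rho$ to a partition $\rho'\le\pi$ of shape $\lambda$ that has $x,y$ in one block. Hence $\pi$ is the join of the shape-$\lambda$ partitions below it.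

**Definition ($\Gamma$).** $\Gamma$ is the simplicial complex on $[n-1]$ in which $\{s_1<\dots<s_k\}$ is a face iff the parts of $\lambda$ can be divided into nonempty groups with sums $s_1,\ s_2-s_1,\ \dots,\ n-s_k$, in this order. (Deleting an $s_i$ merges two groups, so subsets of faces are faces.)

*Example.* For $\lambda=(3,2,2)$ the orderings $322$, $232$, $223$ of the parts give the partial sums $\{3,5\}$, $\{2,5\}$, $\{2,4\}$. So $\Gamma$ is a path $3-5-2-4$. The link of $5$ is the pair of points $\{2,3\}$; the link of $3$ is the point $5$.

As all parts are $\ge2$, for $D=\{d_1<\dots<d_k\}\in\Gamma$ with $k\ge1$ we have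
$$d_1\ge2,\qquad d_{i+1}-d_i\ge2,\qquad n-d_k\ge2. \tag{1}$$

**Definition ($\Delta$ and $\Delta_0$).** $\Delta$ is the complex of chains $S_1\subsetneq\dots\subsetneq S_k$ of nonempty proper subsets of $[n]$ with $\{|S_1|,\dots,|S_k|\}\in\Gamma$. Equivalently, the partition with blocks $S_1,S_2\setminus S_1,\dots,[n]\setminus S_k$ is coarser than or equal to one of shape $\lambda$. $\Delta_0\subset\Delta$ is the subcomplex of chains all of whose members avoid $n$.

*Example.* For $\lambda=(2,2)$, $\Delta$ is the six 2-subsets of $[4]$ and $\Delta_0$ the three 2-subsets of $[3]$. Compare with Section 2.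

**Lemma 1.** $\overline\Pi_\lambda\simeq\Delta_0$.

*Proof.* The aim is to apply the fiber lemma to the map that forgets the order of the blocks. Let $\varphi$ send a nonempty chain $S_1\subset\dots\subset S_k$ in $\Delta_0$ to the partition with blocks $S_1,S_2\setminus S_1,\dots,[n]\setminus S_k$. It has at least two blocks and coarsens a partition of shape $\lambda$, so it lies in $\overline\Pi_\lambda$ by Step 1. A longer chain gives a finer partition, so $\varphi$ is order-reversing on the face poset of $\Delta_0$; we regard it as an order-preserving map into $\overline\Pi_\lambda^{\,\mathrm{op}}$.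

Let $\pi\in\overline\Pi_\lambda$. The fiber to study is $\varphi^{-1}(\{\ge\pi\})$. It consists of the nonempty chains in $\Delta_0$ whose members are unions of blocks of $\pi$ not containing $n$. Conversely every chain of such nonempty unions lies in $\Delta_0$, since it gives a coarsening of $\pi$, hence of a partition of shape $\lambda$. So the fiber is the face poset of the order complex of the poset of these unions. This poset has a maximum, the union of all blocks of $\pi$ not containing $n$, which is nonempty because $\pi\ne\hat1$. So the fiber is contractible, and the fiber lemma applies. $\square$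

**Lemma 2.** $V^\circ_{\mathcal A_\lambda}\cong\Sigma|\Delta|$.

*Proof.* First we split off the common line, then we read a point of the rest as a weighted chain of sets. Let $V=V_{\mathcal A_\lambda}$ and $\ell=\mathbb R(1,\dots,1)$, and write $S(\cdot)$ for unit spheres. Every $W\in\mathcal A_\lambda$ contains $\ell$, so $W=\ell\oplus(W\cap\ell^\perp)$. The homeomorphism $S(\ell)*S(\ell^\perp)\to S^{n-1}$, $(a,b,\theta)\mapsto\cos\theta\,a+\sin\theta\,b$, restricts to a homeomorphism $S(\ell)*(V\cap S(\ell^\perp))\cong V^\circ$. As $S(\ell)=S^0$, the space $V^\circ$ is the suspension of $V\cap S(\ell^\perp)$. It remains to identify the latter with $|\Delta|$.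

Let $\mathrm{pr}$ be the orthogonal projection to $\ell^\perp$. Each nonzero class in $\mathbb R^n/\ell$ has a unique representative with minimum coordinate $0$. That representative is uniquely of the form $\sum t_i\mathbf 1_{S_i}$ with $t_i>0$ and $S_1\subsetneq\dots\subsetneq S_k$ nonempty proper subsets: the $S_i$ are its superlevel sets. Hence
$$\sum t_iS_i\ \longmapsto\ \frac{\mathrm{pr}(\sum t_i\mathbf 1_{S_i})}{\|\mathrm{pr}(\sum t_i\mathbf 1_{S_i})\|}$$
is a continuous bijection from the realization of the complex of all chains of nonempty proper subsets onto $S(\ell^\perp)$. By compactness it is a homeomorphism. The image point lies in $W_\rho$ iff the vector is constant on the blocks of $\rho$, that is, iff $\rho$ refines the partition with blocks $S_1,S_2\setminus S_1,\dots,[n]\setminus S_k$. So it lies in $V$ iff the chain is in $\Delta$. $\square$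

## 4. Suspended links of $\Gamma$ are retracts of $\Delta_0$ and $\Delta$

The complex $\Gamma$ sits in $\Delta_0$ as the chains of initial segments $[r]=\{1,\dots,r\}$. Moving single elements across the positions in a face $D$ produces many copies, and these close up to a suspension of the link of $D$.

*Example.* Take $\lambda=(3,2,2)$, $D=\{5\}$, with link $\{2,3\}$. The sets $[5]$ and $[4]\cup\{6\}$ both contain $[2]$ and $[3]$. The four sets form a 4-cycle in the graph $\Delta_0$, and it is the suspension of $\{2,3\}$.

**Lemma 3.** Let $D=\{d_1<\dots<d_k\}\in\Gamma$, $k\ge1$, and $L=\mathrm{lk}_\Gamma(D)$. Then $\Sigma^kL$ is a homotopy retract of $\Delta_0$ and of $\Delta$.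

*Proof.*

**Step 1: a map $s$ from $\Sigma^kL$ to $\Delta_0$.** This step realizes the suspension. Let $Q$ be the boundary of the $k$-dimensional cross-polytope, with vertices $d_i^+,d_i^-$ for $1\le i\le k$; its simplices are the vertex sets containing no pair $d_i^+,d_i^-$. Then $Q\cong S^{k-1}$ and $Q*L\cong\Sigma^kL$. Define $s:Q*L\to\Delta_0$ on vertices by
$$d_i^+\mapsto[d_i],\qquad d_i^-\mapsto[d_i-1]\cup\{d_i+1\},\qquad r\mapsto[r]\quad(r\text{ a vertex of }L).$$
By (1), $d_k+1\le n-1$ and $r\le n-2$, so all these sets lie in $[n-1]$. An occurring set of size $e$ contains $[e-1]$ and is contained in $[e+1]$. Two different sizes, at least one of them some $d_i$, differ by at least $2$: for two elements of $D$ this is (1), and for a vertex $r$ of $L$ it is (1) for $D\cup\{r\}\in\Gamma$. Hence every occurring set of size $e<d_i$ lies in $[e+1]\subset[d_i-1]$. Every occurring set of size $e>d_i$ contains $[e-1]\supset[d_i+1]$. A set of size $d_i$ lies between $[d_i-1]$ and $[d_i+1]$, so it is comparable with both. Sets $[r],[r']$ are nested anyway. So the images of the vertices of a simplex, which has at most one of $d_i^\pm$ for each $i$, form a chain. Its size set is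 contained in $D\cup E$ with $E\in L$, so it is in $\Gamma$. Thus $s$ is simplicial, and it is injective on vertices.

**Step 2: a map back.** This step collapses everything away from one simplex. Let $\sigma=\{[d_1],\dots,[d_k]\}$, and let $Z\subset\Delta_0$ be the subcomplex of simplices not containing $\sigma$. A chain in $\mathrm{lk}_{\Delta_0}(\sigma)$ has sizes outside $D$ that form with $D$ a face of $\Gamma$; so taking sizes gives a simplicial map $\mathrm{lk}_{\Delta_0}(\sigma)\to L$. We get
$$\Delta_0\to\Delta_0/Z=(\sigma*\mathrm{lk}\,\sigma)/(\partial\sigma*\mathrm{lk}\,\sigma)\to(\sigma*L)/(\partial\sigma*L).$$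
A quotient by an empty space means adding a disjoint base point.

**Step 3: the composite.** This step checks that going forth and back is an equivalence. Let $\sigma^+=\{d_1^+,\dots,d_k^+\}$ and $Q^\circ=Q\setminus\{\sigma^+\}$. The only vertex of $Q*L$ sent to $[d_i]$ is $d_i^+$. So simplices of $Q*L$ not containing $\sigma^+$ go to $Z$, hence to the base point, and $\sigma^+*L$ is carried identically onto $\sigma*L$. Therefore the composite is the quotient map $Q*L\to(Q*L)/(Q^\circ*L)$. Here $Q^\circ$ is a polytope boundary minus an open facet, that is, a ball (a point if $k=1$). So $Q^\circ*L$ is contractible, and the quotient map is a homotopy equivalence.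

The same proof works with $\Delta$ in place of $\Delta_0$. $\square$

Combining Lemma 3 with Lemmas 1 and 2 and transitivity, we obtain:

**Consequence.** If $K$ is a homotopy retract of $L=\mathrm{lk}_\Gamma(D)$ and $|D|=k\ge1$, then $\Sigma^kK$ is a homotopy retract of $\overline\Pi_\lambda$ and $\Sigma^{k+1}K$ is a homotopy retract of $V^\circ_{\mathcal A_\lambda}$.

## 5. Links for distinct, equal and staircase parts

We now need a $\lambda$ and a face $D$ such that $\mathrm{lk}_\Gamma(D)$ has torsion. The first things to try are very generic parts and very special parts.

*All subset sums distinct*, for instance parts $2,4,8,\dots,2^p$. A face of $\Gamma$ determines the set of parts behind each partial sum, so $\Gamma$ is the order complex of the nonempty proper subsets of the $p$ parts. The link of any face is a join of complexes of the same kind. All links are spheres.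

*All parts equal to $k$.* Every subset of $\{k,2k,\dots,(p-1)k\}$ is a face, so $\Gamma$ is a full simplex. All links are simplices, hence contractible, except that of the top face, which is $\{\emptyset\}$.

In both cases Lemma 3 detects no torsion, and Theorem C will show that the conjecture is true there. Generic parts fail because then a partial sum knows its group of parts. Topology in a link must come from coincidences among subset sums, and the coincidences have to be controlled. The next example has just a few.

**Remark (a staircase).** This remark uses a published computation and nothing below depends on it. Let $\lambda=(19,18,\dots,10)$, so $n=145$, and let $D=\{29,58,87,116\}$. A set of parts with sum $29$ has exactly two elements $\{a,29-a\}$, because single parts are at most $19$ and three parts sum to at least $33$. The five pairs show $D\in\Gamma$. The link $L$ of $D$ has vertices $(j,a)$, standing for the number $29(j-1)+a$, with $1\le j\le5$ and $10\le a\le19$. Its faces are the sets of vertices with distinct $j$'s and distinct pairs $\{a,29-a\}$. The $5\times5$ chessboard complex $M_{5,5}$ has the squares of a $5\times 5$ board as vertices and the sets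 of squares with no two in a common row or column as faces. The map $(j,a)\mapsto(j,\{a,29-a\})$ is a simplicial map from $L$ onto $M_{5,5}$, and choosing $a\le14$ gives a section. So $M_{5,5}$ is a homotopy retract of $L$. Since $\tilde H_2(M_{5,5};\mathbb Z)\cong\mathbb Z/3$ (Shareshian–Wachs, *Torsion in the matching complex and chessboard complex*, Adv. Math. 212 (2007)), the Consequence with $k=4$ gives 3-torsion in $\tilde H_6(\overline\Pi_\lambda;\mathbb Z)$ and in $\tilde H_7(V^\circ_{\mathcal A_\lambda};\mathbb Z)$.

For Theorem B we want to prescribe the topology of the link.

## 6. Parts labelled by words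

Fix $B$ sums $c_1,\dots,c_B$ and let $D$ be their partial sums. One way to group the parts with group sums $c_1,\dots,c_B$ contributes to $\mathrm{lk}_\Gamma(D)$ all refinements of the grouping. If no sums coincide inside a group, these form a join of Boolean spheres, hence a sphere. So if there are exactly $t$ groupings with these sums, the link is a union of $t$ spheres $S_1,\dots,S_t$. The plan is to arrange that the spheres indexed by $\tau\subset[t]$ have a common vertex exactly when $\tau\in K$, and that nonempty intersections are highly connected. Then the pattern of intersections is that of $K$.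

To have $t$ groupings at once, label a part by the word $y=(y(1),\dots,y(t))$ that records its group $y(i)$ in the $i$-th grouping. Let $K$ have vertex set $[t]$ (all singletons are faces), $t\ge2$, and let $B\ge\max(5,t+2)$. Elements of $[B]$ are called letters. Put
$$Y=\{y:[t]\to[B]\ :\ \text{every nonempty fibre of }y\text{ is a face of }K\},\qquad C^i_j=\{y\in Y:\ y(i)=j\}.$$
$Y$ contains all injective maps; we call them injective words. There will be one part $x_y$ for each $y\in Y$. A common subset of the $i$-th and the $i'$-th grouping needs words with $y(i)=y(i')$, and such words exist in $Y$ only if $\{i,i'\}\in K$.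

*Example: $t=2$.* If $K$ is an edge, $Y$ is the set of all $B^2$ words, and the parts form a $B\times B$ matrix. $C^1_j$ is row $j$ and $C^2_j$ is column $j$. If $K$ is two points, only the off-diagonal positions are present.

We cannot take the $x_y$ generic, since we need $x(C^i_j)=x(C^{i'}_j)$, where $x(X)=\sum_{y\in X}x_y$. These forced equalities imply others. In the matrix, row $j$ and column $j$ have equal sums, so they still have equal sums after the diagonal entry has been removed from both. This is a coincidence between sets that are not equal. The difficulty of the proof is to find all implied coincidences. The method is to take $x$ generic subject to the forced equalities, so that coincidences become membership in an explicit vector space.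

**Step 1: the space of forced relations.** Let $E_{ij}\in\mathbb Q^Y$ be the indicator vector of $C^i_j$, and let $R\subset\mathbb Q^Y$ be the span of all $E_{ij}-E_{i'j}$. For functions $b_1,\dots,b_t:[B]\to\mathbb Q$ write $v_b(y)=\sum_ib_i(y(i))$, so $v_b=\sum_{i,j}b_i(j)E_{ij}$. Then
$$R=\Big\{v_a:\ \sum_ia_i=0\Big\}, \tag{2}$$
where $\sum_ia_i=0$ is an equality of functions on $[B]$. Indeed $E_{ij}-E_{i'j}=v_a$ with $a_i=\delta_j$, $a_{i'}=-\delta_j$ for $i\ne i'$ and the other $a_l$ zero, and the right side is a vector space. Conversely, if $\sum_ia_i=0$, then $v_a=\sum_{i,j}a_i(j)E_{ij}=\sum_{i,j}a_i(j)(E_{ij}-E_{1j})\in R$.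

**Step 2: choosing $x$.** This step makes the forced relations the only ones. Let $U=R^\perp\subset\mathbb Q^Y$ for the standard inner product; then $U^\perp=R$. For fixed $i$ the sets $C^i_j$ partition $Y$, and permutations of the letters permute them transitively. So $|C^i_j|=|Y|/B$ for all $i,j$, and hence $\mathbf 1=(1,\dots,1)\in U$. For each of the finitely many $v\in\{-1,0,1\}^Y\setminus R$ we have $v\notin U^\perp$, so $U\cap v^\perp$ is a proper subspace of $U$. A vector space over the infinite field $\mathbb Q$ is not a finite union of proper subspaces, so some $u\in U$ lies in none of them. For each $v$, at most one $\varepsilon\in\mathbb Q$ has $\mathbf 1+\varepsilon u\in v^\perp$, since two such values would put $u$ in $v^\perp$. So for a suitable small rational $\varepsilon$ the vector $\mathbf 1+\varepsilon u\in U$ has positive coordinates and avoids all these subspaces. Multiply it by a positive integer to get $x\in U$ with integer coordinates $\ge2$. Writing $e_X$ for the indicator vector of $X$, we have for all $X,X'\subset Y$: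
$$x(X)=x(X')\iff e_X-e_{X'}\in R. \tag{3}$$
Indeed $x(X)-x(X')=\langle x,e_X-e_{X'}\rangle$. This vanishes if $e_X-e_{X'}\in R$, because $x\in R^\perp$; otherwise it is nonzero by the choice of $x$.

**Step 3: $\lambda$ and $D$.** Let $\lambda$ be the partition with parts $x_y$ for $y\in Y$, and $n=x(Y)$. Let $c_j=x(C^i_j)$, which is independent of $i$ by (3). Put
$$D=\{c_1,\ c_1+c_2,\ \dots,\ c_1+\dots+c_{B-1}\}.$$
Grouping the parts $x_y$ by $y(1)$ shows $D\in\Gamma$. Let $L=\mathrm{lk}_\Gamma(D)$, and note $|D|=B-1$.

## 7. Every grouping with sums $c_1,\dots,c_B$ is a coordinate

**Claim A.** If $f:Y\to[B]$ satisfies $x(f^{-1}(j))=c_j$ for all $j$, then there is $i\in[t]$ with $f(y)=y(i)$ for all $y$.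

Some room in the alphabet is needed here. Suppose $B=t=3$ and $K$ is three points, so that $Y$ consists of the six permutations, and let $x\in U$. Every permutation takes the value $j$ exactly once, so $\sum_ix(C^i_j)=x(Y)$ and all $c_j$ equal $x(Y)/3$. Hence $f(y)=y(1)$ followed by the swap of letters $1$ and $2$ also satisfies $x(f^{-1}(j))=c_j$. It is no coordinate: on $y=(1,2,3)$ it gives $y(2)$, on $y=(1,3,2)$ it gives $y(3)$, and no other coordinates give the value $2$ on these words. Our assumption $B\ge\max(5,t+2)$ excludes this.

*Proof of Claim A.* Fix a letter $j$.

**Step 1: a formula for the indicator of $f=j$.** The point is to turn an equality of sums into an equality of functions. By (3) and (2), $\mathbf 1_{f=j}-E_{1j}\in R$, that is, it equals $v_a$ with $\sum a_i=0$. Adding $\delta_j$ to $a_1$ we get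
$$\mathbf 1_{f=j}=v_b\qquad\text{with}\qquad\sum_ib_i=\delta_j.$$
Call $i$ active if $b_i$ is nonconstant. For active $i$ let $G_i$ be the graph on $[B]$ whose edges are the pairs $uu'$ with $b_i(u)\ne b_i(u')$. As $b_i$ is nonconstant, every letter lies on an edge of $G_i$.

**Step 2: for active $i\ne i'$, every edge of $G_i$ meets every edge of $G_{i'}$.** This exploits that $v_b$ takes only two values. Otherwise there are distinct letters $u,u',w,w'$ with $b_i(u)<b_i(u')$ and $b_{i'}(w)<b_{i'}(w')$. Fill the other $t-2\le B-4$ positions with distinct letters outside $\{u,u',w,w'\}$. The injective words with letters $(u,w)$, $(u',w)$, $(u',w')$ at positions $(i,i')$ have strictly increasing values $v_b$. But these three values all lie in $\{0,1\}$, which is impossible.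

**Step 3: if at least two indices are active, all $G_i$ are stars with one common centre.** This gives the shape of the $b_i$. Let $i\ne i'$ be active. Suppose $G_i$ had two disjoint edges. Since $B\ge5$ there is a letter $z$ on neither of them. Some edge $zz'$ lies in $G_{i'}$, and it misses one of the two edges, because $z'$ lies on at most one of them. This contradicts Step 2. So the edges of $G_i$ pairwise intersect, hence form a star or a triangle. They cover $B\ge5$ letters, so $G_i$ is a star with some centre $u$ and all other letters as leaves. The same holds for $G_{i'}$, with centre $u'$. If $u\ne u'$, choose distinct $w,w'\notin\{u,u'\}$; then the edges $uw$ of $G_i$ and $u'w'$ of $G_{i'}$ are disjoint, a contradiction. So the centres agree.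

**Step 4: the form of $b$.** Here we conclude that $b_l=\kappa_l+\beta_l\delta_u$ for all $l$, with constants $\kappa_l,\beta_l$ and one letter $u$. If at least two indices are active, this is Step 3: each active $b_l$ is constant off the centre $u$ of its star, and $\beta_l=0$ for inactive $l$. There is at least one active index, because $\sum_lb_l=\delta_j$ is nonconstant. If exactly one index is active, its $b_l$ is $\delta_j$ minus a constant, so the form holds with $u=j$. Now
$$\sum_l\kappa_l+\Big(\sum_l\beta_l\Big)\delta_u=\delta_j.$$
If $u\ne j$, evaluating at a letter different from $u$ and $j$ gives $\sum\kappa_l=0$, while evaluating at $j$ gives $\sum\kappa_l=1$, a contradiction. So $u=j$, and then $\sum\kappa_l=0$ and $\sum\beta_l=1$. Hence $\mathbf 1_{f=j}=\sum_l\beta_lE_{lj}$.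

**Step 5: one coordinate for each $j$, and the same one for all $j$.** Evaluating at an injective word with $y(l)=j$ gives $\beta_l\in\{0,1\}$. So exactly one $\beta_l$ equals $1$, say for $l=i(j)$, and $f^{-1}(j)=C^{i(j)}_j$. If $i(j)\ne i(j')$ for some $j\ne j'$, an injective word with $y(i(j))=j$ and $y(i(j'))=j'$ would have two values under $f$. So $i(j)=i$ is constant in $j$. $\square$

**Decomposition of $L$.** Let $S_i$ be the set of faces arising as follows: for each $j$ take a (possibly empty) chain $\mathcal X_j$ of nonempty proper subsets of $C^i_j$; the face consists of the numbers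
$$c_1+\dots+c_{j-1}+x(X),\qquad X\in\mathcal X_j,\ 1\le j\le B.$$
We claim $L=\bigcup_{i=1}^tS_i$. The numbers lie strictly between consecutive elements of $\{0\}\cup D\cup\{n\}$, and together with $D$ they are partial sums of an ordered partition of $Y$; so $S_i\subset L$. Conversely, a face $E$ of $L$ comes from an ordered partition of $Y$ whose block sums form the composition with partial sums $E\cup D$. Merging its blocks inside each of the $B$ segments cut out by $D$ gives a function $f$ as in Claim A, so the merged blocks are $C^i_1,\dots,C^i_B$ for some $i$. The partial unions of blocks inside segment $j$ form a chain $\mathcal X_j$ in $C^i_j$, and $E\in S_i$. Note that the segment $j$ is determined by the vertex.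

## 8. Coincidences inside one segment

Two subsets of the same segment, one from the $i$-th grouping and one from the $i'$-th, give the same vertex of $L$ iff their sums agree. The next claim finds all such coincidences.

**Claim B.** Let $X\subset C=C^i_j$ and $X'\subset C'=C^{i'}_j$ with $x(X)=x(X')$. If $i=i'$, then $X=X'$. If $i\ne i'$, then either

- (α) $X=X'$ (so $X\subset C\cap C'$), or
- (β) $X\supseteq C\setminus C'$, $X'\supseteq C'\setminus C$ and $X\cap C'=X'\cap C$.

Conversely, (β) implies $x(X)=x(X')$.

*Example.* For $t=2$ and $K$ an edge, case (α) says that $X=X'$ is empty or the diagonal entry $\{(j,j)\}$. Case (β) says that $X$ and $X'$ are row $j$ and column $j$, both with or both without the diagonal entry.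

*Proof.*

**Step 1: determining the coefficients.** We show that the relation behind $x(X)=x(X')$ involves only the letter $j$ at positions $i,i'$. By (3) and (2), $v:=e_X-e_{X'}=v_a$ with $\sum_la_l=0$. Also $v(y)=0$ whenever $y(i)\ne j\ne y(i')$. Let $l\in[t]$ and let $u,u'$ be letters, both $\ne j$ in case $l\in\{i,i'\}$. Fill the other $t-1\le B-3$ positions with distinct letters outside $\{u,u',j\}$. With $u$ resp. $u'$ at position $l$ we get two injective words, and in both of them the letters at positions $i,i'$ differ from $j$. So $v=0$ at both, and subtracting gives $a_l(u)=a_l(u')$. Hence $a_l$ is constant for $l\notin\{i,i'\}$, and $a_i,a_{i'}$ are constants plus multiples of $\delta_j$.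

**Step 2: conclusion.** We read off the cases. If $i=i'$, then $\sum a_l=0$ forces the multiple of $\delta_j$ to be zero and the constants to sum to zero, so $v=0$ and $X=X'$. If $i\ne i'$, then $\sum a_l=0$ says that the constants sum to zero and the two multiples of $\delta_j$ are opposite, so $v=\alpha(E_{ij}-E_{i'j})$ for some $\alpha$. An injective word $y$ with $y(i)=j$ lies in $C\setminus C'$, so it is not in $X'$, and $\alpha=v(y)=e_X(y)\in\{0,1\}$. If $\alpha=0$, then $X=X'$, which is (α). If $\alpha=1$, then $e_X-e_{X'}=e_C-e_{C'}$; looking at $C\setminus C'$, at $C'\setminus C$ and at $C\cap C'$ gives the three parts of (β). Conversely (β) gives $e_X-e_{X'}=E_{ij}-E_{i'j}\in R$, hence $x(X)=x(X')$ by (3). $\square$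

**The spheres $S_i$.** By Claim B with $i=i'$, distinct subsets of $C^i_j$ give distinct vertices, and different $j$ give vertices in different segments. So $S_i$ is the join over $j$ of the order complexes of the nonempty proper subsets of $C^i_j$. Thus it is a sphere of dimension
$$\sum_{j=1}^B(|C^i_j|-2)+B-1=|Y|-B-1\ \ge\ B(B-1)-B-1\ \ge\ B-1.$$
The first inequality holds because there are at least $B(B-1)$ injective words, as $2\le t\leq B-2$; the second because $B\ge3$.

## 9. Intersections of the spheres

**Claim C.** For $\tau\subset[t]$, $|\tau|\ge2$, the complex $S_\tau:=\bigcap_{i\in\tau}S_i$ is a sphere of dimension $N_\tau-1$, where $N_\tau=\#\{y\in Y:\ y\text{ constant on }\tau\}$ (and $S_\tau=\{\emptyset\}$ if $N_\tau=0$).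

*Example.* Let $t=2$, $B=5$, $K$ an edge, $\tau=\{1,2\}$. By the example after Claim B, the nonempty proper $X\subset C^1_j$ whose vertices also occur in $S_2$ are $\{(j,j)\}$ and row $j$ without $(j,j)$. They are not nested, so they give an $S^0$ for each $j$. The join of five copies is $S^4$, and $N_\tau=5$. If one overlooked case (β), one would find just one vertex for each $j$ and a simplex instead of a sphere.

*Proof.* Let $I_j=\bigcap_{i\in\tau}C^i_j$, the set of words in $Y$ equal to $j$ on $\tau$, so that $N_\tau=\sum_j|I_j|$. Fix $i\in\tau$ and write $C=C^i_j$. We call $X\subset C$ of type (1) if $X\subset I_j$, and of type (2) if $X\supseteq C\setminus I_j$.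

We show first that a face of $S_i$ given by chains $(\mathcal X_j)$ lies in $S_\tau$ iff, for every $j$, every $X\in\mathcal X_j$ is of type (1) or of type (2).

**Step 1: faces of $S_\tau$ have only these types.** Let $X\in\mathcal X_j$. For each $i'\in\tau\setminus\{i\}$ the face lies in $S_{i'}$, so there is $X'\subset C^{i'}_j$ with $x(X')=x(X)$. By Claim B, $X\subset C^{i'}_j$ or $X\supseteq C\setminus C^{i'}_j$. If the first alternative holds for all $i'$, then $X\subset I_j$. If the second holds for all $i'$, then $X\supseteq\bigcup_{i'}(C\setminus C^{i'}_j)=C\setminus I_j$. Otherwise the first fails for some $i''$, for which then the second holds, and the second fails for some $i'$, for which then the first holds. An injective word $y$ with $y(i)=j$ lies in $C\setminus C^{i''}_j\subset X\subset C^{i'}_j$, so $y(i)=j=y(i')$, contradicting injectivity.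

**Step 2: faces with these types lie in every $S_{i'}$.** Let $i'\in\tau\setminus\{i\}$ and $C'=C^{i'}_j$. We translate each $X$ into a subset $X'$ of $C'$ with the same sum. An injective word with $i\mapsto j$ lies in $C\setminus C'\subset C\setminus I_j$. So these sets are nonempty, and the types (1) and (2) exclude each other. Likewise $C'\setminus C\ne\emptyset$. Put
$$X'=X\ \text{ for type (1)},\qquad X'=(X\cap C')\cup(C'\setminus C)\ \text{ for type (2)}.$$
In the second case $X\supseteq C\setminus I_j\supseteq C\setminus C'$ and $X'\cap C=X\cap C'$, so (β) holds. In both cases $x(X')=x(X)$.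

Next, $X'$ is a nonempty proper subset of $C'$. For type (1), $X'=X\subset C\cap C'\subsetneq C'$. For type (2), $X'\supseteq C'\setminus C\ne\emptyset$; and $X$ misses some $y\in C$, necessarily $y\in I_j\subset C\cap C'$, so $X'$ misses $y$.

Finally the sets $X'$ form chains. A type (2) set is never contained in a type (1) set, since it contains the nonempty set $C\setminus I_j$. If $X_1\subset X_2$ are both of type (1) or both of type (2), then clearly $X_1'\subset X_2'$. If they have types (1) and (2), then $X_1'=X_1\subset I_j\subset C'$, so $X_1'\subset X_2\cap C'\subset X_2'$. The inclusions are strict, since the sums strictly increase. So the face lies in $S_{i'}$.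

**Step 3: the sphere.** We identify the complex just found. The condition is on vertices, so $S_\tau$ is the join over $j$ of the order complexes of the nonempty proper subsets of $C=C^i_j$ of type (1) or (2). These form a poset isomorphic to that of the nonempty proper subsets of $I_j\cup\{*\}$, where $*$ represents $C\setminus I_j$: a type (1) set corresponds to itself, a type (2) set $X$ to $(X\cap I_j)\cup\{*\}$. The order complex is $S^{|I_j|-1}$. Joining over $j=1,\dots,B$ gives a sphere of dimension $\sum_j(|I_j|-1)+B-1=N_\tau-1$. $\square$

**The pattern of intersections is $K$.** If $y\in Y$ is constant on a nonempty $\tau$, then $\tau$ lies in a fibre of $y$, so $\tau\in K$. Conversely let $\tau\in K$, $|\tau|\ge2$. For each $j$ the words that equal $j$ on $\tau$ and are injective with letters $\ne j$ off $\tau$ are in $Y$, since their nonempty fibres are $\tau$ and singletons; such words exist because $t-|\tau|\le B-1$. So $N_\tau\ge B$. For $|\tau|=1$ we computed $\dim S_i\ge B-1$, and singletons are faces of $K$. Altogether, for nonempty $\tau\subset[t]$: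
$$S_\tau\ne\{\emptyset\}\iff\tau\in K;\qquad\text{for }\emptyset\ne\tau\in K,\ S_\tau\text{ is a sphere of dimension}\ge B-1,\text{ hence }(B-2)\text{-connected}. \tag{4}$$

With all words allowed, that is for $K$ a full simplex, all intersections are nonempty; with injective words only, that is for $K$ a set of $t$ points, the spheres are pairwise disjoint. The condition on the fibres of $y$ selects the intersections between these extremes.

## 10. $K$ is a homotopy retract of $L$

**Claim D.** $K$ is a homotopy retract of $L$.

*Proof.* We build $g$ from $K$ to $L$ and $f$ from $L$ to $K$ with $f\circ g\simeq\mathrm{id}$. Both maps respect the covering of $L$ by the $S_\tau$. For $\tau_0\in K$ nonempty, let $K_{\ge\tau_0}$ be the order complex of the faces of $K$ containing $\tau_0$. It is a subcomplex of $\mathrm{sd}\,K$ and a cone with apex $\tau_0$, hence contractible.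

**Step 1: the map $f$.** It records which spheres contain a face. For a nonempty simplex $E\in L$ let $\tau(E)=\{i:\ E\in S_i\}$. It is nonempty because $L=\bigcup S_i$, and $E\in S_{\tau(E)}$, so $\tau(E)\in K$ by (4). The map $E\mapsto\tau(E)$ is order-reversing between the face posets, so it induces a simplicial map $f:\mathrm{sd}\,L\to\mathrm{sd}\,K$. If $E\in S_{\tau_0}$, then $\tau(E)\supseteq\tau_0$. Hence $f(|S_{\tau_0}|)\subset|K_{\ge\tau_0}|$.

**Step 2: the map $g$.** It uses the connectivity in (4). We construct $g:|\mathrm{sd}\,K|\to|L|$ with
$$g(|\tau_0\subset\dots\subset\tau_r|)\subset|S_{\tau_0}|$$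
for every simplex $\tau_0\subsetneq\dots\subsetneq\tau_r$ of $\mathrm{sd}\,K$, by induction on $r$. For $r=0$ choose a point of $|S_{\tau_0}|$. Let $r\ge1$ and suppose $g$ is defined on the $(r-1)$-skeleton. Each proper face of $\tau_0\subset\dots\subset\tau_r$ has a minimal element $\tau\supseteq\tau_0$, and $S_\tau\subset S_{\tau_0}$. So $g$ maps the boundary, an $(r-1)$-sphere with $r-1\le\dim K-1\le t-2\le B-4$, into the $(B-2)$-connected space $|S_{\tau_0}|$, and it extends over the simplex inside $|S_{\tau_0}|$.

**Step 3: $f\circ g\simeq\mathrm{id}$.** It remains to fill in a homotopy. For $c=(\tau_0\subset\dots\subset\tau_r)$ both $f\circ g$ and $\mathrm{id}$ send $|c|$ into $|K_{\ge\tau_0}|$: the first by Steps 1 and 2, the second because all $\tau_i\supseteq\tau_0$. Construct the homotopy on $|c|\times[0,1]$ by induction on $r$, with values in $|K_{\ge\tau_0}|$. It is already defined on $|c|\times\{0,1\}\cup\partial|c|\times[0,1]$, with values in $|K_{\ge\tau_0}|$ because $K_{\ge\tau}\subset K_{\ge\tau_0}$ for $\tau\supseteq\tau_0$. It extends because $|K_{\ge\tau_0}|$ is contractible. $\square$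

## 11. Proof of Theorems B and A

By Claim D, $K$ is a homotopy retract of $L=\mathrm{lk}_\Gamma(D)$, and $|D|=B-1\ge1$. The Consequence of Section 4 with $k=B-1$ says that $\Sigma^{B-1}K$ is a homotopy retract of $\overline\Pi_\lambda$ and $\Sigma^BK$ is a homotopy retract of $V^\circ_{\mathcal A_\lambda}$. All parts of $\lambda$ are $\ge2$ by construction. This is Theorem B.

For Theorem A take for $K$ the 6-vertex triangulation of $\mathbb{RP}^2$, so $t=6$, and $B=8=\max(5,t+2)$. As $\tilde H_1(K;\mathbb Z)=\mathbb Z/2$, we have $\tilde H_8(\Sigma^7K;\mathbb Z)=\mathbb Z/2$ and $\tilde H_9(\Sigma^8K;\mathbb Z)=\mathbb Z/2$. These are direct summands of $\tilde H_8(\overline\Pi_\lambda;\mathbb Z)$ and $\tilde H_9(V^\circ_{\mathcal A_\lambda};\mathbb Z)$. Neither space is homotopy equivalent to a wedge of spheres, and the conjecture is disproved. $\blacksquare$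

## 12. A wedge formula in terms of descents

Lemma 3 produces suspended links as retracts. In fact they make up the whole space. For a permutation $w$, written as a word $w(1)w(2)\cdots$, let $\mathrm{Des}(w)=\{i:\ w(i)>w(i+1)\}$, and let $\mathrm{inv}(w)$ be the number of inversions. For example $w=1\,3\,2\in S_3$ has descent set $\{2\}$ and one inversion.

**Theorem C.** Let $\lambda$ have $p\ge2$ parts, all $\ge2$. Then
$$\overline\Pi_\lambda\simeq\bigvee_{w\in S_{n-1},\ \mathrm{Des}(w)\in\Gamma}\Sigma^{|\mathrm{Des}(w)|}\mathrm{lk}_\Gamma(\mathrm{Des}(w)),\qquad V^\circ_{\mathcal A_\lambda}\simeq\Sigma\bigvee_{w\in S_n,\ \mathrm{Des}(w)\in\Gamma}\Sigma^{|\mathrm{Des}(w)|}\mathrm{lk}_\Gamma(\mathrm{Des}(w)).$$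
Hence $\tilde H_*(\overline\Pi_\lambda;\mathbb Z)$ is torsion-free iff $\tilde H_*(V^\circ_{\mathcal A_\lambda};\mathbb Z)$ is, iff $\tilde H_*(\mathrm{lk}_\Gamma(D);\mathbb Z)$ is torsion-free for every $D\in\Gamma$ (including $D=\emptyset$). If all these links are wedges of spheres, the conjecture holds for $\lambda$.

Theorem C is closely related to results of Ehrenborg and Hedmark, "Filters in the partition lattice".

*Example: $\lambda=(3,2,2)$.* Here $n=7$ and $\Gamma$ is the path $3-5-2-4$, which is contractible, as are the links of $3$ and $4$. The links of $5$ and $2$ are $S^0$, and their terms are $\Sigma S^0=S^1$. The edges have link $\{\emptyset\}$, and their terms are $\Sigma^2\{\emptyset\}=S^1$. In $S_6$ the numbers of $w$ with descent set $\{5\}$, $\{2\}$, $\{3,5\}$, $\{2,5\}$, $\{2,4\}$ are $6-1=5$, $15-1=14$, $60-20-6+1=35$, $60-15-6+1=40$, $90-15-15+1=61$. So $\overline\Pi_\lambda$ is a wedge of $5+14+35+40+61=155$ circles. As a check, $\overline\Pi_\lambda$ is a graph with $105$ vertices of shape $(3,2,2)$, $21$ of shape $(5,2)$ and $35$ of shape $(4,3)$. Each vertex of shape $(3,2,2)$ lies below two of shape $(5,2)$ and one of shape $(4,3)$, which makes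 $315$ edges. The Euler characteristic is $161-315=-154=1-155$.

*Proof of Theorem C.* By Lemmas 1 and 2 it suffices to show that $\Delta_0$ is the wedge over $S_{n-1}$ and $\Delta$ the wedge over $S_n$. We treat $\Delta_0$; the proof for $\Delta$ is the same with $S_n$ and $[n]$ in place of $S_{n-1}$ and $[n-1]$.

**Step 1: a filtration by inversions.** This step orders the simplices for gluing. For $\mathcal X=(S_1\subset\dots\subset S_r)\in\Delta_0$ let $w(\mathcal X)\in S_{n-1}$ be the word listing $S_1$, $S_2\setminus S_1$, …, $[n-1]\setminus S_r$, each increasingly. Among all words $w$ with $w([|S_i|])=S_i$ for all $i$, it is the unique one with fewest inversions, because inversions between different blocks are the same for all these words, and inside the blocks it has none. The assignment $\mathcal X\mapsto(w(\mathcal X),\{|S_i|\})$ is a bijection onto the pairs $(w,T)$ with $\mathrm{Des}(w)\subset T\in\Gamma$; the inverse sends $(w,T)$ to the chain of the sets $w([s])$, $s\in T$. If $\mathcal X'\subset\mathcal X$, then $w(\mathcal X)$ satisfies the conditions for $\mathcal X'$, so $\mathrm{inv}\,w(\mathcal X')\le\mathrm{inv}\,w(\mathcal X)$, with equality iff $w(\mathcal X')=w(\mathcal X)$.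 So $\Delta^{(m)}=\{\mathcal X:\ \mathrm{inv}\,w(\mathcal X)\le m\}$ is a subcomplex. $\Delta^{(0)}\cong\Gamma$ consists of the chains of initial segments.

**Step 2: what is glued on.** This step describes $\Delta^{(m)}$ over $\Delta^{(m-1)}$ for $m\ge1$. Let $w$ have $\mathrm{inv}(w)=m$ and $D=\mathrm{Des}(w)=\{d_1<\dots<d_k\}\in\Gamma$; then $k\ge1$. Put $\sigma_w=\{w([d]):\ d\in D\}$, and let $L_w\cong\mathrm{lk}_\Gamma(D)$ be the complex with vertices $w([r])$, $r$ a vertex of $\mathrm{lk}_\Gamma(D)$. By Step 1 the simplices $\mathcal X$ with $w(\mathcal X)=w$ are exactly the simplices of $\sigma_w*L_w$ containing $\sigma_w$. The other simplices of $\sigma_w*L_w$ are faces $\mathcal X'$ of these whose size sets do not contain $D$; so $w(\mathcal X')\ne w$, and they lie in $\Delta^{(m-1)}$. Hence $\Delta^{(m)}$ arises from $\Delta^{(m-1)}$ by gluing on, one after another for these $w$, the complexes $\sigma_w*L_w$ along $\partial\sigma_w*L_w\subset\Delta^{(m-1)}$.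

**Step 3: the inclusion $\partial\sigma_w*L_w\to\Delta^{(m-1)}$ is null-homotopic.** We factor it through a contractible complex. As in Lemma 3, with cross-polytope boundary $Q_w$ on the vertices $d_i^\pm$, define a map $Q_w*L_w\to\Delta_0$ by $d_i^+\mapsto w([d_i])$, $d_i^-\mapsto w([d_i-1]\cup\{d_i+1\})$ and the identity on $L_w$. It is the map $s$ of Lemma 3 followed by the permutation $w$ of $[n-1]$, so it is simplicial. Consider a simplex of $Q_w*L_w$ not containing $\sigma_w^+=\{d_1^+,\dots,d_k^+\}$, and let $M\ne\emptyset$ be the set of $i$ with $d_i^+$ not in it. It is a face of the simplex obtained by including $d_i^-$ for all $i\in M$. The image of the latter consists of sets $w'([s])$, where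
$$w'=w\prod_{i\in M}s_{d_i}$$
and $s_{d_i}$ is the transposition of the positions $d_i,d_i+1$. Indeed, these transpositions have disjoint supports by (1) and commute. The set $[d_i]$ is moved only by $s_{d_i}$, which turns it into $[d_i-1]\cup\{d_i+1\}$; and $[r]$ is moved by none of them, since $r\ne d_i$ for all $i$. As the $d_i$ are descents of $w$, each transposition removes one inversion, and $w'$ has $m-|M|<m$ inversions. By the minimality in Step 1 the image simplex, and with it each of its faces, lies in $\Delta^{(m-1)}$. So with $Q_w^\circ=Q_w\setminus\{\sigma_w^+\}$, the complex $Q_w^\circ*L_w$ is mapped into $\Delta^{(m-1)}$. It is contractible, and it contains $\partial\sigma_w^+*L_w$, which is carried identically onto $\partial\sigma_w*L_w$. This proves the step.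

**Step 4: the effect of one gluing.** We show that gluing on $\sigma_w*L_w$ amounts to wedging with $\Sigma^{|D|}\mathrm{lk}_\Gamma(D)$. Let $X$ be the complex built so far and $A=\partial\sigma_w*L_w$. The complex $\sigma_w*L_w$ is contractible. If $A$ is empty, a contractible piece is added disjointly, which gives $X\vee S^0=X\vee\Sigma A$ up to homotopy. If $A$ is nonempty, the result is homotopy equivalent to $X$ with a cone over $A$ attached, which is the mapping cone of the inclusion $A\to X$. The inclusion is homotopic to a constant map, so the mapping cone is homotopy equivalent to that of a constant map, which is $X\vee\Sigma A$. Since $\partial\sigma_w\cong S^{k-2}$, we have $\Sigma(\partial\sigma_w*L_w)\cong\Sigma^{|D|}\mathrm{lk}_\Gamma(D)$. Induction on $m$ gives the formula; the term $\Gamma=\Sigma^0\mathrm{lk}_\Gamma(\emptyset)$ comes from $w=\mathrm{id}$.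

**Step 5: base points do not matter.** This justifies writing the wedge without base points. Let $p\ge3$. Then $\Gamma$ is pure of dimension $p-2$: its facets come from the orderings of the parts. It is connected, because orderings differing by an adjacent swap give facets sharing at least $p-2\ge1$ vertices. By purity $\mathrm{lk}_\Gamma(D)$ has dimension $p-2-k$, so $\partial\sigma_w*L_w$ has dimension $p-3\ge0$ and is nonempty. So every wedge summand and every intermediate complex is connected. If $p=2$, all complexes are finite sets of points, each gluing adds one point, and the formula is clear.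

**Step 6: the criterion.** We translate the formulas into homology. By (1) each $D\in\Gamma$ is contained in $[n-2]$, so it is the descent set of some $w\in S_{n-1}$, and also of some $w\in S_n$. The reduced homology of $\overline\Pi_\lambda$ and that of $V^\circ_{\mathcal A_\lambda}$ are therefore direct sums of shifted copies of the groups $\tilde H_*(\mathrm{lk}_\Gamma(D);\mathbb Z)$, in which every $D\in\Gamma$ occurs. This gives the equivalences. Suppose finally that all links are wedges of spheres. Then so are their suspensions. For $p\ge3$ all summands are connected by Step 5, so the wedge of these wedges is a wedge of spheres; for $p=2$ the wedge is a finite set of points, that is, a wedge of copies of $S^0$. The suspension of a wedge of spheres is again one, so the conjecture holds for $\lambda$. $\blacksquare$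

For the first two families of Section 5 the formula is explicit. If all subset sums of the parts are distinct, every link is a sphere. If $\lambda=(k,\dots,k)$ with $p\ge2$ parts, then only $D=\{k,2k,\dots,(p-1)k\}$ contributes, and $\overline\Pi_\lambda$ is a wedge of spheres $S^{p-2}$, one for each $w\in S_{n-1}$ with this descent set. For $(2,2)$ there are two such $w$ in $S_3$, namely $132$ and $231$, in agreement with the three points of Section 2.
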